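\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{The radical of the invariant form on $V_1/L(-1)V_0$}


\begin{abstract}
Let $V$ be a simple vertex operator algebra with a nondegenerate invariant bilinear form, where $V_0$ may have dimension greater than $1$. The Lie algebra $\mathfrak g=V_1/L(-1)V_0$ carries a canonical invariant form. We prove the conjecture that, if $V$ is $C_2$-cofinite, the radical of this form is the nilpotent radical of $\mathfrak g$. The proof produces a vector $h\in V_1$ for which the socle generator $t$ of $V_0$ satisfies $L(-1)t=h_{-1}t$. This first-order equation forces $h_0$ to act invertibly on the radical. Without $C_2$-cofiniteness, the same vector still splits $\mathfrak g$ as a semidirect product and yields a new conformal vector for which $V$ is $\frac12\mathbb Z_{\ge 0}$-graded of CFT-type.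
\end{abstract}

\section{The question and the results}

\subsection{The setting}
All vertex operator algebras are over $\mathbb C$ and have the form $V=V_0\oplus V_1\oplus V_2\oplus\cdots$ with $V_n=\ker(L(0)-n)$ and $\dim V_n<\infty$. We do not assume that $V$ is of CFT-type, that is, that $V_0=\mathbb C\mathbf 1$. Write
\[
A=V_0,\qquad N=L(-1)V_0\subseteq V_1,\qquad \mathfrak g=V_1/N .
\]
The product $ab=a_{-1}b$ makes $A$ a commutative, associative, unital algebra. On $V_1$ the product $u_0v$ need not be skew, since $u_0v+v_0u=L(-1)(v_1u)$. The failure lies in $N$, and $\mathfrak g$ is a Lie algebra with bracket $[u+N,v+N]=u_0v+N$.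

Call $V$ \emph{nondegenerate} if it carries a nondegenerate invariant bilinear form $(\ ,\ )$, and \emph{$C_2$-cofinite} if $\dim V/\langle u_{-2}v\mid u,v\in V\rangle<\infty$. Assume that $V$ is simple and nondegenerate. Then $A$ is a local algebra. Let $J=J(A)$ be its Jacobson radical, of codimension $1$, and let $\varepsilon:A\to A/J=\mathbb C$ be the residue map. The form restricts to a nondegenerate form on $A$ with $(ab,c)=(a,bc)$, so $A$ is a Frobenius algebra. It has a unique minimal ideal $T=J^\perp$, which is one-dimensional, and there is a unique $t\in T$ with $(t,\mathbf 1)=1$. (Proofs of these facts are recalled in Section~\ref{sec:prelim}.) On $V_1$ put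
\[
\langle u,v\rangle=(u_1v,t).
\]
We shall see that $(a,t)=\varepsilon(a)$ for $a\in A$. So $\langle u,v\rangle$ is the residue class of $u_1v\in A$ modulo $J$. If $V$ is of CFT-type, this is the usual form given by $u_1v=\langle u,v\rangle\mathbf 1$. In general $\langle\ ,\ \rangle$ is symmetric, its radical
\[
R=\{u\in V_1:\langle u,V_1\rangle=0\}
\]
contains $N$, and it induces an invariant form $\widetilde{\langle\ ,\ \rangle}$ on $\mathfrak g$ with radical
\[
\mathfrak r=\mathrm{Rad}\,\widetilde{\langle\ ,\ \rangle}=R/N .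
\]

For a finite-dimensional Lie algebra $\mathfrak a$ let $\mathrm{Solv}(\mathfrak a)$ be the largest solvable ideal and $\mathrm{Nil}(\mathfrak a)=[\mathfrak a,\mathrm{Solv}(\mathfrak a)]$ the nilpotent radical. Equivalently, $\mathrm{Nil}(\mathfrak a)$ is the intersection of the kernels of all finite-dimensional irreducible representations of $\mathfrak a$, and it vanishes exactly when $\mathfrak a$ is reductive. The following inclusions are known, and we take them as given:
\begin{equation}\label{eq:known}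
\mathrm{Nil}(\mathfrak g)\subseteq \mathfrak r\subseteq \mathrm{Solv}(\mathfrak g)\qquad\text{if $V$ is simple, nondegenerate and $C_2$-cofinite.}
\end{equation}
The question is where $\mathfrak r$ lies between these two bounds. If $V$ is, in addition, of CFT-type, then $\mathfrak r=0$ (Lemma~\ref{lem:R} below), so \eqref{eq:known} says that $V_1$ is reductive and $\mathfrak r$ equals the lower bound. It is also known that $V_1$ is reductive when $V$ is strongly regular, that is, of CFT-type, rational (the category of admissible $V$-modules is semisimple), $C_2$-cofinite and nondegenerate. It was conjectured in \cite{Conj} that the lower bound is always attained, and this is what we prove.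

\begin{theorem}\label{thm:main}
If $V$ is simple, nondegenerate and $C_2$-cofinite, then
\[
\mathrm{Rad}\,\widetilde{\langle\ ,\ \rangle}=\mathrm{Nil}(V_1/N).
\]
\end{theorem}

\subsection{The idea}
Lie theory alone cannot decide the question. A nonzero abelian Lie algebra with the zero form satisfies the inclusions \eqref{eq:known}, but there $\mathrm{Nil}=0$ while the radical is everything. What is needed is a reason why $\mathfrak r\subseteq[\mathfrak g,\mathrm{Solv}(\mathfrak g)]$. Since $\mathfrak r\subseteq\mathrm{Solv}(\mathfrak g)$, it suffices to find \emph{one element $h$ of $\mathfrak g$ with $[h,\mathfrak r]=\mathfrak r$.}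

The form is defined through $t$, and so is $h$. We show that $t$ behaves like an exponential: there is $h\in V_1$ with
\[
L(-1)t=h_{-1}t ,
\]
the equation satisfied by $t=e^{\alpha}$, $h=\alpha$ in a lattice vertex algebra. As an identity of vertex operators it is a first-order linear differential equation for $t(z)=Y(t,z)$. Let $x$ be an eigenvector of $h_0$ that is killed by all $h_n$ with $n\ge1$. Comparing lowest powers of $z$ in the differential equation shows that $t(z)x=z^\mu y+\cdots$ with $y\ne0$, where $\mu$ is the eigenvalue. So $\mu$ is an integer, and the degree of $y$ exceeds that of $x$ by $\mu$. Since degrees are nonnegative and $t$ annihilates $J$, all eigenvalues of $h_0$ on $J$ are positive. On $R$ the eigenvalue $0$ is excluded: if $u\in R$ and $h_0u=0$, the leading coefficient $t_{-1}u$ would be nonzero, whereas membership in $R$ means $u_{-1}t=0$, and this turns out to force $t_{-1}u=0$.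

The same $h$ yields much more, and without $C_2$-cofiniteness.

\begin{theorem}\label{thm:struct}
Let $V$ be simple and nondegenerate (not necessarily $C_2$-cofinite). There is $h\in V_1$ such that the following hold.
\begin{enumerate}
\item[(a)] $L(-1)t=h_{-1}t$; $h_0h=0$; $h_1h=\kappa\mathbf 1$ with $\kappa=\langle h,h\rangle\in\mathbb Z_{\ge0}$; and $\kappa\ge1$ if $\dim V_0>1$.
\item[(b)] $h_0$ is diagonalizable on $V$ with integer eigenvalues. On $V_n$ the eigenvalues are $\ge-n$; on $V_1$ they are $\ge0$; on $J$ they are $>0$.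
\item[(c)] Let $V_1^{(0)}=\ker h_0|_{V_1}$ and let $V_1^{>0}$ be the sum of the eigenspaces of $h_0$ on $V_1$ with positive eigenvalue. Then $R=V_1^{>0}$. The space $V_1^{(0)}$ is a Lie algebra under $u_0v$, with nondegenerate invariant form given by $u_1v=\langle u,v\rangle\mathbf 1$. Moreover $\mathfrak g=V_1^{(0)}\ltimes\mathfrak r$, the ideal $\mathfrak r$ is nilpotent, $\mathfrak r=[h,\mathfrak r]$, and
\[
\mathrm{Nil}(\mathfrak g)=\mathrm{Nil}(V_1^{(0)})\oplus\mathfrak r .
\]
So $\mathfrak r\subseteq\mathrm{Nil}(\mathfrak g)$ always, with equality if and only if $V_1^{(0)}\cong\mathfrak g/\mathfrak r$ is reductive.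
\item[(d)] For a suitable $a\in V_0$ the vector $\omega''=\omega-\frac12L(-1)h+L(-1)^2a$ is a conformal vector for which the vertex algebra $V$ is $\frac12\mathbb Z_{\ge0}$-graded of CFT-type: $\omega''_0=L(-1)$, $\omega''_1=L(0)+\frac12h_0$, the weight-$0$ space is $\mathbb C\mathbf 1$, the weight spaces are finite-dimensional, and $\omega''_2$ annihilates the weight-$1$ space. If all eigenvalues of $h_0$ are even, then $(V,\omega'')$ is a simple nondegenerate vertex operator algebra of CFT-type.
\end{enumerate}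
\end{theorem}

Section~\ref{sec:prelim} collects the preliminaries. Section~\ref{sec:example} works out an example with $\mathfrak r\ne0$; the proofs do not depend on it. Sections~\ref{sec:h} and~\ref{sec:main} prove Theorem~\ref{thm:main}, Sections~\ref{sec:struct} and~\ref{sec:conf} prove Theorem~\ref{thm:struct}, and Section~\ref{sec:c2} shows that $C_2$-cofiniteness cannot be dropped from Theorem~\ref{thm:main}. Simplicity enters the proofs of (a)--(c) and of Theorem~\ref{thm:main} only through Lemma~\ref{lem:nonzero}, apart from its role in \eqref{eq:known}. Nondegeneracy is what turns linear functionals into vectors.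

\section{Preliminaries}\label{sec:prelim}

\subsection{Standard identities}
Write $Y(u,z)=u(z)=\sum_n u_nz^{-n-1}$ and
\[
u^-(z)=\sum_{n<0}u_nz^{-n-1},\qquad u^+(z)=\sum_{n\ge0}u_nz^{-n-1}.
\]
If $u\in V_k$ and $v\in V_l$, then $u_nv\in V_{k+l-n-1}$. Since $V_m=0$ for $m<0$, for $a,b\in A$ and $v,w\in V_1$ we have
\begin{equation}\label{eq:degree}
a_nb=0\ (n\ge0),\qquad v_na=a_nv=0\ (n\ge1),\qquad v_nw=0\ (n\ge2).
\end{equation}
The following identities hold for all $u,v\in V$:
\begin{align}
[u_m,v_n]&=\sum_{i\ge0}\binom mi(u_iv)_{m+n-i},\label{F1}\\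
u_nv&=\sum_{i\ge0}(-1)^{n+1+i}\,\frac{L(-1)^i}{i!}\,v_{n+i}u,\label{F2}\\
(L(-1)u)_n&=-nu_{n-1}=[L(-1),u_n],\label{F3}\\
Y(u_{-1}v,z)&=u^-(z)v(z)+v(z)u^+(z).\label{F4}
\end{align}
By \eqref{F1} with $m=0$, $[u_0,v_n]=(u_0v)_n$, so $u_0$ is a derivation of all the products. In particular $[u_0,v_0]=(u_0v)_0$. From \eqref{F2} and \eqref{eq:degree},
\begin{equation}\label{F6}
a_0v=-v_0a\qquad(a\in A,\ v\in V_1).
\end{equation}
By \eqref{F2} and \eqref{eq:degree}, $ab=ba$ in $A$. By \eqref{F1}, $[a_m,b_n]=0$ for $a,b\in A$. In particular $a(bc)=b(ac)$, which together with commutativity gives associativity.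

The invariant form satisfies
\[
(Y(u,z)v,w)=\bigl(v,Y(e^{zL(1)}(-z^{-2})^{L(0)}u,z^{-1})w\bigr).
\]
It is symmetric \cite[Prop.~5.3.6]{FHL}. Taking $u=\omega$ and using $L(1)\omega=0$ shows that the adjoint of $L(n)$ is $L(-n)$. Hence $(V_m,V_n)=0$ for $m\ne n$, and a nondegenerate form is nondegenerate on each $V_n$. For $a\in A$ we have $L(1)a=0$, and for $u\in V_1$ we have $e^{zL(1)}(-z^{-2})^{L(0)}u=-z^{-2}(u+zL(1)u)$. Comparing coefficients gives the adjoints
\begin{equation}\label{F5}
a_n^\dagger=a_{-n-2}\quad(a\in A),\qquad u_n^\dagger=-u_{-n}-(L(1)u)_{-n-1}\quad(u\in V_1).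
\end{equation}

To produce invariant forms in Sections~\ref{sec:example}, \ref{sec:conf} and~\ref{sec:c2} we use Li's theorem \cite[Thm~3.1]{Li}: the invariant bilinear forms on a vertex operator algebra $V$ correspond to the linear functionals on $V_0/L(1)V_1$, the form $(\ ,\ )$ giving the functional $a\mapsto(a,\mathbf 1)$. The radical of an invariant form is an ideal. So if $V$ is simple, every nonzero invariant form on it is nondegenerate.

\subsection{Vertex operators do not annihilate vectors}
An ideal of $V$ is a subspace stable under all $v_n$. The following lemma is due to Dong and Lepowsky \cite{DL}.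

\begin{lemma}\label{lem:nonzero}
If $V$ is simple and $a,b\in V$ are nonzero, then $a(z)b\ne0$.
\end{lemma}
\begin{proof}
Fix $a\ne0$ and put $X=\{x\in V:a(z)x=0\}$. Let $x\in X$ and $v\in V$. By weak commutativity there is $K\ge0$ with
\[
(z-w)^Ka(z)v(w)x=(z-w)^Kv(w)a(z)x=0 .
\]
Suppose that some $a(z)v_nx\ne0$, and take the largest such $n$ (it exists because $v_nx=0$ for large $n$). The coefficient of the lowest power $w^{-n-1}$ of $w$ is $z^Ka(z)v_nx=0$, a contradiction. So $X$ is stable under all $v_n$ and is an ideal. If $X=V$, then $a=a_{-1}\mathbf 1=0$. Hence $X=0$.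
\end{proof}

\subsection{The local algebra $A$ and the vector $t$}
From now on $V$ is simple and nondegenerate.

\emph{$A$ is local.} Let $e\in A$ with $e^2=e$. Since all $e_m$ commute with one another and $L(-1)e=e_{-2}\mathbf 1$, we have $e_{-1}L(-1)e=e_{-2}e=(L(-1)e)_{-1}e$ and $e_{-1}e_{-1}L(-1)e=e_{-2}(e^2)=e_{-2}e=e_{-1}L(-1)e$. Therefore
\[
L(-1)e=L(-1)(e_{-1}e)=(L(-1)e)_{-1}e+e_{-1}L(-1)e=2e_{-1}L(-1)e .
\]
Applying $e_{-1}$ gives $e_{-1}L(-1)e=2e_{-1}L(-1)e$, so $e_{-1}L(-1)e=0$ and $L(-1)e=0$. By \eqref{F3}, $e_n=0$ for $n\ne-1$. Hence $e(z)(\mathbf 1-e)=e-e^2=0$, and Lemma~\ref{lem:nonzero} gives $e=0$ or $e=\mathbf 1$. A finite-dimensional commutative $\mathbb C$-algebra without nontrivial idempotents is local with residue field $\mathbb C$. So $A=\mathbb C\mathbf 1\oplus J$, with $J$ nilpotent.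

\emph{The socle.} By \eqref{F5}, $(ab,c)=(b,ac)$ on $A$. Put $T=J^\perp$ (the orthogonal complement in $A$), so $\dim T=1$. For $x\in A$, the condition $(x,jb)=0$ for all $j\in J$, $b\in A$ means $(jx,b)=0$ for all $j$ and $b$. Hence
\begin{equation}\label{eq:TJ}
T=\{x\in A:Jx=0\}.
\end{equation}
Every nonzero ideal of $A$ contains a nonzero vector killed by the nilpotent ideal $J$, so it contains $T$. If $(T,\mathbf 1)=0$, then $(T,A)=(TA,\mathbf 1)=0$, which is impossible. So $t\in T$ with $(t,\mathbf 1)=1$ exists and is unique. From $(J,t)=0$ and $(\mathbf 1,t)=1$ we obtain $(a,t)=\varepsilon(a)$ for $a\in A$, and thus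
\[
\langle u,v\rangle=\varepsilon(u_1v)\qquad(u,v\in V_1).
\]

\emph{The action of $V_1$.} For $u\in V_1$, $u_0$ is a derivation of $A$, so every $e^{xu_0}$ ($x\in\mathbb C$) is an automorphism of $A$ and preserves $J$. Hence $u_0J\subseteq J$. Since $u_0\mathbf 1=0$,
\begin{equation}\label{eq:epsder}
u_0A\subseteq J,\qquad\varepsilon(u_0a)=0\quad(a\in A).
\end{equation}
By \eqref{eq:TJ}, $u_0T\subseteq T$ as well, and we define a linear functional $\chi$ on $V_1$ by
\[
u_0t=\chi(u)t .
\]
Since $[u_0,v_0]=(u_0v)_0$, we have $\chi(u_0v)=0$. Since $(L(-1)a)_0=0$ by \eqref{F3}, $\chi$ vanishes on $N$. So $\chi$ is a character of $\mathfrak g$.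

\emph{The form on $\mathfrak g$.} By \eqref{F2} and \eqref{eq:degree}, $u_1v=v_1u$. For $w\in V_1$ we have $(w_0u)_1v+u_1(w_0v)=w_0(u_1v)$, which $\varepsilon$ kills by \eqref{eq:epsder}. Hence
\begin{equation}\label{eq:inv}
\langle w_0u,v\rangle=-\langle u,w_0v\rangle .
\end{equation}
Finally $(L(-1)a)_1v=-a_0v=v_0a$ by \eqref{F3} and \eqref{F6}, so $\langle L(-1)a,v\rangle=0$ and $N\subseteq R$. Therefore $\mathfrak g$ carries an invariant form, and $\mathfrak r=R/N$ is an ideal of $\mathfrak g$. In particular $u_0R\subseteq R$ for all $u\in V_1$.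

\subsection{Reading $R$ and $\chi$ off from $t$}
The next lemma translates the two scalar objects $\langle\ ,\ \rangle$ and $\chi$ into statements about the vectors $u_{-1}t$ and $L(-1)t$. These are vectors whose vertex operators can be computed from $t(z)$.

\begin{lemma}\label{lem:R}
Let $u,v\in V_1$.
\begin{enumerate}
\item[(i)] $(v,L(-1)t)=\varepsilon(L(1)v)=-\chi(v)$.
\item[(ii)] $(v,u_{-1}t)=-\langle u,v\rangle$. Hence $R=\{u\in V_1:u_{-1}t=0\}$.
\end{enumerate}
If $\dim A=1$, then $R=0$.
\end{lemma}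
\begin{proof}
(i) First, $(v,L(-1)t)=(L(1)v,t)=\varepsilon(L(1)v)$. By \eqref{F5},
\[
\chi(v)=(v_0t,\mathbf 1)=\bigl(t,-v_0\mathbf 1-(L(1)v)_{-1}\mathbf 1\bigr)=-(t,L(1)v)=-\varepsilon(L(1)v).
\]

(ii) Put $b=L(1)u\in A$. By \eqref{F5}, $\langle u,v\rangle=(u_1v,t)=-(v,u_{-1}t)-(v,b_{-2}t)$. Since $b_{-2}=b_0^\dagger$, \eqref{F6} and \eqref{eq:epsder} give $(v,b_{-2}t)=(b_0v,t)=-\varepsilon(v_0b)=0$. The description of $R$ follows because $(\ ,\ )$ is nondegenerate on $V_1$.

If $\dim A=1$, then $t$ is a nonzero multiple of $\mathbf 1$ and $u_{-1}\mathbf 1=u$, so $R=0$.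
\end{proof}

\section{An example}\label{sec:example}

A rank-two lattice gives an example with $\mathfrak r\ne0$ in which everything is explicit. The idea is to shift the conformal vector of a lattice vertex algebra so that one exponential $e^\alpha$ acquires weight $0$.

Let $\kappa\ge2$ and $\lambda\ge4$ be even integers and let $L=\mathbb Z\alpha\oplus\mathbb Z\beta$ with
\[
(\alpha,\alpha)=\kappa,\qquad(\beta,\beta)=\lambda,\qquad(\alpha,\beta)=0 .
\]
The lattice vertex algebra $V=V_L$ is spanned by the vectors $\alpha_{-m_1}\cdots\alpha_{-m_r}\beta_{-n_1}\cdots\beta_{-n_s}e^\delta$ with $m_i,n_j\ge1$, $\delta\in L$. We write $\gamma$ for $\gamma_{-1}\mathbf 1$. All inner products are even, so no cocycle is needed, and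
\begin{equation}\label{eq:lattice}
[\gamma_m,\delta_n]=m(\gamma,\delta)\delta_{m+n,0},\quad \gamma_0e^\delta=(\gamma,\delta)e^\delta,\quad e^\gamma(z)e^\delta=z^{(\gamma,\delta)}\exp\Bigl(\sum_{n\ge1}\gamma_{-n}\frac{z^n}n\Bigr)e^{\gamma+\delta}.
\end{equation}
It is simple: a nonzero ideal is stable under all $\gamma_n$, and it contains some $e^\delta$ because the sectors are irreducible and pairwise inequivalent Heisenberg modules. The leading coefficient of $e^{-\delta}(z)e^\delta$ is $\mathbf 1$, so the ideal contains $\mathbf 1$.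

Let $L^\circ(n)$ be the standard Virasoro operators, with $[L^\circ(m),\alpha_n]=-n\alpha_{m+n}$. Replace the standard conformal vector $\omega^\circ$ by $\omega=\omega^\circ+\frac12L^\circ(-1)\alpha$, that is, put
\[
L(n)=L^\circ(n)-\tfrac12(n+1)\alpha_n .
\]
The cross terms in $[L(m),L(n)]$ are $\frac12\bigl(n(n+1)-m(m+1)\bigr)\alpha_{m+n}=-\frac12(m-n)(m+n+1)\alpha_{m+n}$, and $\frac14(m+1)(n+1)[\alpha_m,\alpha_n]$ contributes $-\frac\kappa4(m^3-m)\delta_{m+n,0}$. So these are again Virasoro operators, and $L(-1)=L^\circ(-1)$. The weight of $e^{k\alpha+l\beta}$ becomes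
\[
\tfrac\kappa2k(k-1)+\tfrac\lambda2l^2\ \ge\ 0 .
\]

\emph{$V_0$ and $V_1$.} The weight of $e^{k\alpha+l\beta}$ is $0$ exactly for $l=0$, $k\in\{0,1\}$, and otherwise it is at least $2$. Hence, with $t=e^\alpha$,
\[
V_0=\mathbb C\mathbf 1\oplus\mathbb Ct,\qquad V_1=\langle\,\alpha,\ \beta,\ \alpha_{-1}t,\ s\,\rangle,\qquad s=\beta_{-1}t .
\]
By \eqref{eq:lattice}, $t(z)t=z^\kappa e^{2\alpha}+\cdots$, so $t^2=0$ and $J=T=\mathbb Ct$.

\emph{The form.} Here $L(1)=L^\circ(1)-\alpha_1$ sends $\alpha\mapsto-\kappa\mathbf 1$, $\beta\mapsto0$, $\alpha_{-1}t=L(-1)t\mapsto2L(0)t=0$, and $s\mapsto\beta_0t=0$. So $L(1)V_1=\mathbb C\mathbf 1$. By Li's theorem there is one nonzero invariant form up to scalars, and it is nondegenerate by simplicity. Normalize it by $(t,\mathbf 1)=1$. Then $(\mathbf 1,\mathbf 1)=0$.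

\emph{$C_2$-cofiniteness.} Let $C=\langle u_{-2}v\rangle$. By \eqref{F3} it contains all $u_{-n}v$ with $n\ge2$, and $V/C$ is a commutative associative algebra under $u_{-1}v$. So $V/C$ is spanned by the classes of $\alpha_{-1}^i\beta_{-1}^je^{k\alpha+l\beta}$. If $k\ge2$, then by \eqref{eq:lattice} $e^{k\alpha+l\beta}=e^\alpha_{-1-(k-1)\kappa}e^{(k-1)\alpha+l\beta}\in C$. With $e^{-\alpha}$ and $e^{\pm\beta}$ in place of $e^\alpha$ this gives $e^{k\alpha+l\beta}\in C$ unless $|k|,|l|\le1$. The coefficient of $z$ in $e^\alpha(z)e^{-\alpha}=z^{-\kappa}\exp(\sum\alpha_{-n}z^n/n)\mathbf 1$ is $e^\alpha_{-2}e^{-\alpha}\in C$. It equals $\alpha_{-1}^{\kappa+1}\mathbf 1/(\kappa+1)!$ plus terms containing some $\alpha_{-n}$ with $n\ge2$, which lie in $C$. So $\alpha_{-1}^{\kappa+1}\mathbf 1\in C$, and likewise $\beta_{-1}^{\lambda+1}\mathbf 1\in C$. Thus $\dim V/C\le9(\kappa+1)(\lambda+1)$.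

\emph{The Lie algebra.} Here $N=\mathbb CL(-1)t=\mathbb C\alpha_{-1}t$, and $\mathfrak g$ has basis $\alpha,\beta,s$. From \eqref{eq:lattice},
\[
[\alpha,\beta]=0,\qquad[\alpha,s]=\kappa s,\qquad[\beta,s]=0,\qquad\langle\alpha,\alpha\rangle=\kappa,\quad\langle\beta,\beta\rangle=\lambda,\quad\langle\alpha,\beta\rangle=0 .
\]
Invariance under $\alpha$ gives $\langle s,\mathfrak g\rangle=0$. Hence
\[
\mathfrak r=\mathbb Cs=[\alpha,\mathfrak r]=[\mathfrak g,\mathfrak g]=\mathrm{Nil}(\mathfrak g)\subsetneq\mathrm{Solv}(\mathfrak g)=\mathfrak g .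
\]
The radical is the lower bound in \eqref{eq:known}, and the reason is visible: the element $h=\alpha$ acts invertibly on $\mathfrak r$. By Lemma~\ref{lem:R} it is tied to $t$ in two equivalent ways, namely $L(-1)t=\alpha_{-1}t$ and $\chi=\langle\alpha,\cdot\rangle$ (both sides of the latter are $\kappa$ on $\alpha$ and $0$ on $\beta,s$). The vector $\omega-\frac12L(-1)h=\omega^\circ$ is a conformal vector of CFT-type. The general proof reconstructs $\alpha$ from $t$.

\section{The first-order equation for $t$}\label{sec:h}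

In this section, and wherever the vector $h$ constructed here is used, $V$ is simple and nondegenerate and $\dim A\ge2$. Then $J\ne0$, so $T\subseteq J$. Thus $t\in J$, $tJ=0$ and $t^2=0$.

\subsection{Existence of $h$}
We want to write $L(-1)t$ as $h_{-1}t$. By Lemma~\ref{lem:R}(ii), the image of $u\mapsto u_{-1}t$ on $V_1$ has orthogonal complement $R$, so it equals $R^\perp$. By Lemma~\ref{lem:R}(i), $L(-1)t$ lies in $R^\perp$ if and only if $\chi$ vanishes on $R$. This is the first thing to prove.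

\begin{proposition}\label{prop:chiR}
$\chi(R)=0$.
\end{proposition}
\begin{proof}
Let $u\in R$, so $u_{-1}t=0$. By \eqref{F4}, $u^-(z)t(z)+t(z)u^+(z)=0$. Apply this to $t$. Since $u_nt=0$ for $n\ge1$ and $u_0t=\chi(u)t$,
\[
u^-(z)\,t(z)t+\chi(u)z^{-1}t(z)t=0 .
\]
By Lemma~\ref{lem:nonzero}, $t(z)t=z^py+(\text{higher powers})$ with $y\ne0$. Only nonnegative powers of $z$ occur in $u^-(z)$, so the coefficient of $z^{p-1}$ is $\chi(u)y=0$. Hence $\chi(u)=0$.
\end{proof}

Since $\langle\ ,\ \rangle$ is nondegenerate on $V_1/R$ and $\chi$ factors through $V_1/R$, there is $h\in V_1$ with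
\begin{equation}\label{eq:hdef}
\langle h,v\rangle=\chi(v)\quad(v\in V_1),\qquad\text{and then}\qquad L(-1)t=h_{-1}t .
\end{equation}
Indeed, $(v,h_{-1}t)=-\chi(v)=(v,L(-1)t)$ for all $v\in V_1$ by Lemma~\ref{lem:R}. Both properties persist when $h$ is changed by an element of $N\subseteq R$, because $\langle R,V_1\rangle=0$ and $u_{-1}t=0$ for $u\in R$. We shall use this freedom below.

\subsection{The leading term of $t(z)x$}
By \eqref{F3} and \eqref{F4}, $L(-1)t=h_{-1}t$ says $\partial_zt(z)=h^-(z)t(z)+t(z)h^+(z)$. So if $h_nx=0$ for all $n\ge1$, then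
\begin{equation}\label{eq:ode}
\partial_z\,t(z)x=h^-(z)t(z)x+z^{-1}t(z)h_0x .
\end{equation}

\begin{lemma}\label{lem:lead}
Let $0\ne x\in V$ satisfy $h_nx=0$ for all $n\ge1$ and $h_0x=\mu x$. Then $\mu\in\mathbb Z$, and $t(z)x=z^\mu y+(\text{higher powers})$ with $y=t_{-\mu-1}x\ne0$. If $x\in V_n$, then $y\in V_{n+\mu}$; in particular $\mu\ge-n$.
\end{lemma}
\begin{proof}
By Lemma~\ref{lem:nonzero}, $t(z)x=z^py+\cdots$ with $y\ne0$. In \eqref{eq:ode} the term $h^-(z)t(z)x$ has no power below $z^p$, so the coefficient of $z^{p-1}$ gives $py=\mu y$. Hence $\mu=p\in\mathbb Z$. The coefficient of $z^\mu$ in $t(z)x$ is $t_{-\mu-1}x$, of degree $n+\mu$ if $x\in V_n$.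
\end{proof}

\subsection{Positivity on $J$, and normalization of $h$}
Every vector of $A$ is killed by all $h_n$ with $n\ge1$, so Lemma~\ref{lem:lead} applies to every eigenvector of $h_0$ in $A$.

\begin{proposition}\label{prop:J}
All eigenvalues of $h_0$ on $J$ are positive integers. Hence $h_0$ is invertible on $J$, and $\ker h_0|_A=\mathbb C\mathbf 1$. In particular $\kappa:=\chi(h)=\langle h,h\rangle$ is a positive integer.
\end{proposition}
\begin{proof}
Let $0\ne a\in J$ with $h_0a=\mu a$. By Lemma~\ref{lem:lead}, $\mu$ is an integer and $\mu\ge0$. If $\mu=0$, then $ta=t_{-1}a\ne0$, contradicting $tJ=0$. Since $A=\mathbb C\mathbf 1\oplus J$, $h_0J\subseteq J$ and $h_0\mathbf 1=0$, the kernel on $A$ is $\mathbb C\mathbf 1$. Finally $t\in J$ and $h_0t=\chi(h)t$.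
\end{proof}

Next we want the modes of $h$ to form a Heisenberg algebra. The obstruction is the $J$-component of $h_1h$, and it can be removed by the freedom to add an element of $N$.

\begin{proposition}\label{prop:norm}
The vector $h$ in \eqref{eq:hdef} can be chosen so that $h_1h=\kappa\mathbf 1$. Then $h_0h=0$ and
\begin{equation}\label{eq:heis}
[h_m,h_n]=m\kappa\,\delta_{m+n,0}.
\end{equation}
\end{proposition}
\begin{proof}
Since $\varepsilon(h_1h)=\langle h,h\rangle=\kappa$, we have $h_1h=\kappa\mathbf 1+j$ with $j\in J$. By Proposition~\ref{prop:J} there is $a\in J$ with $h_0a=-\frac12j$. Put $h'=h+L(-1)a$. By \eqref{F3}, $(L(-1)a)_0=0$ and $(L(-1)a)_1=-a_0$. So $h'_0=h_0$ and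
\[
h'_1h'=h_1h+h_1L(-1)a-a_0h-a_0L(-1)a .
\]
Here $h_1L(-1)a=L(-1)h_1a+h_0a=h_0a$ by \eqref{F3} and \eqref{eq:degree}. Next, $-a_0h=h_0a$ by \eqref{F6}. Finally $a_0L(-1)a=L(-1)a_0a=0$, since $[L(-1),a_0]=0$ and $a_0a=0$. Hence $h'_1h'=\kappa\mathbf 1+j+2h_0a=\kappa\mathbf 1$. The number $\kappa$ is unchanged, because $\langle h',h'\rangle=\langle h,h\rangle$ by $N\subseteq R$. Rename $h'$ as $h$. By \eqref{F2}, $h_0h=-h_0h+L(-1)h_1h=-h_0h$, so $h_0h=0$. Now \eqref{F1} gives $[h_m,h_n]=(h_0h)_{m+n}+m(h_1h)_{m+n-1}=m\kappa\delta_{m+n,0}$.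
\end{proof}

From now on $h$ is normalized in this way.

\section{The radical, and proof of Theorem \ref{thm:main}}\label{sec:main}

\begin{proposition}\label{prop:Rinv}
If $\dim A\ge2$, then $h_0$ maps $R$ bijectively onto $R$.
\end{proposition}
\begin{proof}
We have $h_0R\subseteq R$. Suppose $0\ne u\in R$ and $h_0u=0$. We first check that Lemma~\ref{lem:lead} applies to $u$. For $n\ge2$, $h_nu=0$ by \eqref{eq:degree}. For $n=1$, $h_0h_1u=h_1h_0u=0$ by \eqref{eq:heis}. So $h_1u\in\mathbb C\mathbf 1$ by Proposition~\ref{prop:J}, and therefore $h_1u=\varepsilon(h_1u)\mathbf 1=\langle h,u\rangle\mathbf 1=0$ because $u\in R$. Lemma~\ref{lem:lead} with $\mu=0$ gives $t_{-1}u\ne0$. On the other hand, \eqref{F2} and $u_nt=0$ for $n\ge1$ give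
\[
t_{-1}u=u_{-1}t-L(-1)u_0t=u_{-1}t-\chi(u)L(-1)t=0
\]
by Lemma~\ref{lem:R}(ii) and Proposition~\ref{prop:chiR}. This contradiction shows that $h_0$ is injective, hence bijective, on the finite-dimensional space $R$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By \eqref{eq:known}, $\mathrm{Nil}(\mathfrak g)\subseteq\mathfrak r\subseteq\mathrm{Solv}(\mathfrak g)$. If $\dim A=1$, then $\mathfrak r=0$ by Lemma~\ref{lem:R}, and $\mathrm{Nil}(\mathfrak g)=0=\mathfrak r$. If $\dim A\ge2$, Proposition~\ref{prop:Rinv} gives $R=h_0R$, that is, $\mathfrak r=[h+N,\mathfrak r]$. Hence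
\[
\mathfrak r=[h+N,\mathfrak r]\subseteq[\mathfrak g,\mathrm{Solv}(\mathfrak g)]=\mathrm{Nil}(\mathfrak g).\qedhere
\]
\end{proof}

$C_2$-cofiniteness was used only through \eqref{eq:known}. Theorem~\ref{thm:struct}(c) will prove $\mathfrak r\subseteq\mathrm{Nil}(\mathfrak g)$ without it, so that only the inclusion $\mathrm{Nil}(\mathfrak g)\subseteq\mathfrak r$ depends on it.

\section{The spectrum of $h_0$ and the structure of $\mathfrak g$}\label{sec:struct}

We now prove Theorem~\ref{thm:struct}.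

\emph{The case $\dim A=1$.} Take $h=0$, $\kappa=0$, $a=0$. Here $t\in\mathbb C\mathbf 1$, so $L(-1)t=0$, which gives (a); and (b) is trivial. We have $R=N=0$ by Lemma~\ref{lem:R}, so $\langle\ ,\ \rangle$ is nondegenerate on $V_1=V_1^{(0)}=\mathfrak g$, with $u_1v=\langle u,v\rangle\mathbf 1$, and (c) holds with $\mathfrak r=0$. Also $\chi=0$ since $u_0\mathbf 1=0$. So $\varepsilon(L(1)v)=0$ by Lemma~\ref{lem:R}(i), and $L(1)V_1=0$. Thus (d) holds with $\omega''=\omega$; the last statement of (d) is the hypothesis on $V$.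

From here on $\dim A\ge2$, and $h$ is the vector of Section~\ref{sec:h}. Part (a) is contained in \eqref{eq:hdef} and Propositions~\ref{prop:J} and~\ref{prop:norm}.

\subsection{Proof of (b)}
Lemma~\ref{lem:lead} controls $h_0$ on
\[
\Omega=\{x\in V:h_nx=0\text{ for all }n\ge1\},
\]
which is a graded subspace, stable under $h_0$. The Heisenberg relations \eqref{eq:heis} with $\kappa\ne0$ transport this to all of $V$. This is the standard structure theorem for Heisenberg modules \cite[Thm~1.7.3]{FLM}; the part we need has a short proof.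

\begin{lemma}\label{lem:heis}
$V$ is spanned by the vectors $h_{-n_1}\cdots h_{-n_r}x$ with $r\ge0$, $n_i\ge1$ and $x\in\Omega$ homogeneous.
\end{lemma}
\begin{proof}
For $n\ge1$ put $D_n=h_n$ and $M_n=(n\kappa)^{-1}h_{-n}$. Then $[D_n,M_n]=1$, operators with different indices commute, and $D_n$ is locally nilpotent because it lowers degrees by $n$. Let $P_n=\sum_{k\ge0}\frac{(-1)^k}{k!}M_n^kD_n^k$. From $D_nM_n^k=M_n^kD_n+kM_n^{k-1}$ the sum for $D_nP_n$ telescopes to $0$. Moreover
\[
\sum_{k\ge0}\frac{M_n^k}{k!}P_nD_n^k=\sum_{m\ge0}\frac{M_n^mD_n^m}{m!}\sum_{k+l=m}\frac{m!}{k!\,l!}(-1)^l=1 .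
\]
Let $v\in V_d$. Using these expansions of $1$ for $n=1,\dots,d$, we write $v$ as a sum of terms $M_1^{k_1}\cdots M_d^{k_d}x/(k_1!\cdots k_d!)$ with $x=P_1\cdots P_dD_1^{k_1}\cdots D_d^{k_d}v$. This $x$ is homogeneous and is killed by $D_1,\dots,D_d$. It is killed by $D_n$ for $n>d$ because its degree is at most $d$. So $x\in\Omega$.
\end{proof}

Since $h_0$ commutes with all $h_n$, Lemma~\ref{lem:heis} exhibits $V_n$ as a sum of images of the spaces $\Omega\cap V_m$, $m\le n$, under operators commuting with $h_0$. By Lemma~\ref{lem:lead} the eigenvalues of $h_0$ on $\Omega\cap V_m$ are integers $\ge-m\ge-n$. So all eigenvalues on $V_n$ are integers $\ge-n$, and $h_0$ is diagonalizable on $V$ if it is diagonalizable on every $\Omega\cap V_m$.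

\emph{Diagonalizability.} Suppose that $h_0$ is not diagonalizable on some $\Omega\cap V_m$. Then there are $\mu\in\mathbb Z$ and $x\in\Omega\cap V_m$ with $x'=(h_0-\mu)x\ne0$ and $(h_0-\mu)x'=0$. We solve \eqref{eq:ode} by an integrating factor. Put
\[
E(z)=\exp\Bigl(\sum_{n\ge1}h_{-n}\frac{z^n}n\Bigr),\qquad\partial_zE(z)=h^-(z)E(z),\qquad\phi(z)=E(z)^{-1}t(z).
\]
Applied to a vector, $\phi(z)$ gives a Laurent series in $z$, and \eqref{eq:ode} becomes
\[
z\partial_z\,\phi(z)y=\phi(z)h_0y\qquad(y\in\Omega).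
\]
For $y=x'$ this gives $\phi(z)x'=z^\mu y'$. Here $y'\ne0$, since $t(z)x'\ne0$ by Lemma~\ref{lem:nonzero} and $E(z)$ is invertible. For $y=x$ it reads $z\partial_z\phi(z)x=\mu\phi(z)x+z^\mu y'$. If $c$ is the coefficient of $z^\mu$ in $\phi(z)x$, then $\mu c=\mu c+y'$, so $y'=0$, a contradiction.

\emph{Eigenvalues on $J$.} These are positive by Proposition~\ref{prop:J}.

\emph{Eigenvalues on $V_1$.} For $v\in V_1$ the vector $v-\kappa^{-1}h_{-1}h_1v$ is killed by $h_n$ for $n\ge2$ by degree. It is killed by $h_1$ because $h_1h_{-1}=h_{-1}h_1+\kappa$ and $h_1h_1v\in V_{-1}=0$. So $V_1=h_{-1}A+(\Omega\cap V_1)$. On $h_{-1}A$ the eigenvalues are among those of $h_0$ on $A$, hence $\ge0$. On $\Omega\cap V_1$ they are $\ge-1$, and it remains to exclude $-1$. Suppose $0\ne x\in\Omega\cap V_1$ with $h_0x=-x$. Lemma~\ref{lem:lead} gives $t_0x\ne0$. But $t_0x=-x_0t=-\chi(x)t$ by \eqref{F6}, and $\chi(x)=-\chi(h_0x)=0$ because $\chi$ is a character of $\mathfrak g$. This contradiction proves (b).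

\subsection{Proof of (c)}
By \eqref{eq:inv} with $w=h$, eigenspaces of $h_0$ on $V_1$ for $\mu$ and $\nu$ are orthogonal under $\langle\ ,\ \rangle$ unless $\mu+\nu=0$. All eigenvalues are $\ge0$, so $V_1^{>0}\perp V_1$, that is, $V_1^{>0}\subseteq R$. Conversely $R$ is $h_0$-stable, $h_0$ is diagonalizable, and $\ker h_0|_R=0$ by Proposition~\ref{prop:Rinv}, so $R\subseteq V_1^{>0}$. Thus $R=V_1^{>0}$.

Since $N\subseteq R=V_1^{>0}$, the space $V_1^{(0)}$ maps isomorphically onto the zero eigenspace $\mathfrak g^{(0)}$ of $\mathrm{ad}\,h$ on $\mathfrak g$, and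
\[
\mathfrak g=\mathfrak g^{(0)}\oplus\mathfrak r,
\]
where $\mathfrak r$ is the sum of the positive eigenspaces.

Let $u,v\in V_1^{(0)}$. Since $h_0$ is a derivation, $u_0v\in V_1^{(0)}$ and $h_0(u_1v)=0$. By Proposition~\ref{prop:J}, $u_1v\in\mathbb C\mathbf 1$, so $u_1v=\varepsilon(u_1v)\mathbf 1=\langle u,v\rangle\mathbf 1$. Then \eqref{F2} gives $u_0v=-v_0u+L(-1)v_1u=-v_0u$, and the Jacobi identity is $[u_0,v_0]=(u_0v)_0$. So $V_1^{(0)}$ is a Lie algebra, and $V_1^{(0)}\to\mathfrak g^{(0)}$ is an isomorphism of Lie algebras. The form is invariant by \eqref{eq:inv}. It is nondegenerate on $V_1^{(0)}$, because $V_1^{(0)}\perp V_1^{>0}$ and $V_1^{(0)}\cap R=0$.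

The ideal $\mathfrak r$ is finite-dimensional and graded by positive integer eigenvalues of $\mathrm{ad}\,h$. A $k$-fold bracket in $\mathfrak r$ is a sum of eigenvectors with eigenvalues $\ge k$, so $\mathfrak r$ is nilpotent. As $\mathrm{ad}\,h$ is invertible on $\mathfrak r$, $\mathfrak r=[h,\mathfrak r]$. Since $\mathfrak r$ is a solvable ideal with $\mathfrak g/\mathfrak r\cong\mathfrak g^{(0)}$, we have $\mathrm{Solv}(\mathfrak g)=\mathrm{Solv}(\mathfrak g^{(0)})\oplus\mathfrak r$. The space $[\mathfrak g,\mathrm{Solv}(\mathfrak g)]$ contains $[\mathfrak g^{(0)},\mathrm{Solv}(\mathfrak g^{(0)})]$ and $[h,\mathfrak r]=\mathfrak r$, and it is contained in their sum because $\mathfrak r$ is an ideal. Hence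
\[
\mathrm{Nil}(\mathfrak g)=[\mathfrak g^{(0)},\mathrm{Solv}(\mathfrak g^{(0)})]\oplus\mathfrak r=\mathrm{Nil}(\mathfrak g^{(0)})\oplus\mathfrak r .
\]
So $\mathfrak r\subseteq\mathrm{Nil}(\mathfrak g)$, with equality if and only if $\mathrm{Nil}(V_1^{(0)})=0$, that is, if and only if $V_1^{(0)}$ is reductive.

\section{A conformal vector of CFT-type}\label{sec:conf}

It remains to prove part (d) for $\dim A\ge2$. In Section~\ref{sec:example}, subtracting $\frac12L(-1)h$ from $\omega$ restored the usual conformal vector, which moves $J$ into positive weight. In general $L(1)h$ need not be a multiple of $\mathbf 1$, and a further term $L(-1)^2a$ is needed to make $h_0$ annihilate the new vector.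

\emph{Choice of $a$.} By \eqref{F2}, and since $L(n)h=0$ for $n\ge2$ by degree,
\[
h_0\omega=-L(-1)h+L(-1)L(0)h-\tfrac12L(-1)^2L(1)h=-\tfrac12L(-1)^2L(1)h .
\]
By Lemma~\ref{lem:R}(i), $\varepsilon(L(1)h)=-\chi(h)=-\kappa$, so $L(1)h=-\kappa\mathbf 1+j'$ with $j'\in J$. By Proposition~\ref{prop:J} choose $a\in J$ with $h_0a=\frac12j'$, and put
\[
\omega''=\omega-\tfrac12L(-1)h+L(-1)^2a\in V_2 .
\]
Since $h_0$ commutes with $L(-1)$, $h_0h=0$ and $L(-1)\mathbf 1=0$,
\begin{equation}\label{eq:h0w}
h_0\omega''=-\tfrac12L(-1)^2j'+L(-1)^2h_0a=0 .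
\end{equation}
By \eqref{F3}, $(L(-1)h)_n=-nh_{n-1}$ and $(L(-1)^2a)_n=n(n-1)a_{n-2}$. So
\[
\omega''_0=L(-1),\qquad\omega''_1=L(0)+\tfrac12h_0,\qquad\omega''_2=L(1)+h_1+2a_0 .
\]

\emph{Grading.} The operators $L(0)$ and $h_0$ commute and are diagonalizable. On a vector of degree $n$ with $h_0$-eigenvalue $\mu\ge-n$, $\omega''_1$ acts as $n+\frac\mu2\ge\frac n2$. Hence $\omega''_1$ is diagonalizable with eigenvalues in $\frac12\mathbb Z_{\ge0}$. The eigenvalue $r$ occurs only in degrees $n\le2r$, so its eigenspace is finite-dimensional. The eigenvalue $0$ forces $n=0$ and $\mu=0$, so its eigenspace is $\ker h_0|_A=\mathbb C\mathbf 1$. If $\omega''_1v=rv$, then by \eqref{F1} and \eqref{F3}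
\[
[\omega''_1,v_n]=(L(-1)v)_{n+1}+(\omega''_1v)_n=(r-n-1)v_n,
\]
so this is a grading of the vertex algebra $V$.

\emph{Virasoro relations.} By \eqref{eq:h0w}, $\omega''_1\omega''=2\omega''$, so $\omega''_n\omega''$ has $\omega''$-weight $3-n$. Hence $\omega''_n\omega''=0$ for $n\ge4$, and $\omega''_3\omega''=\frac{c''}2\mathbf 1$ for some $c''\in\mathbb C$. By \eqref{F2}, $2\omega''_2\omega''=L(-1)\omega''_3\omega''=0$. With $\omega''_0\omega''=L(-1)\omega''$, \eqref{F1} gives for $L''(n)=\omega''_{n+1}$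
\begin{align*}
[L''(m),L''(n)]&=(L(-1)\omega'')_{m+n+2}+2(m+1)\omega''_{m+n+1}+\binom{m+1}3\frac{c''}2\delta_{m+n,0}\\
&=(m-n)L''(m+n)+\frac{m^3-m}{12}\,c''\,\delta_{m+n,0}.
\end{align*}

\emph{The weight-$1$ space.} It is spanned by homogeneous vectors $v\in V_n$ with $h_0v=\mu v$ and $n+\frac\mu2=1$. Then $\omega''_2v$ has $\omega''$-weight $0$, so it lies in $\mathbb C\mathbf 1$. By \eqref{eq:h0w}, $[h_0,\omega''_2]=(h_0\omega'')_2=0$, so $h_0\omega''_2v=\mu\omega''_2v$. Since $h_0\mathbf 1=0$, $\omega''_2v=0$ unless $\mu=0$. If $\mu=0$, then $n=1$, and by Lemma~\ref{lem:R}(i), \eqref{eq:hdef}, \eqref{F6} and \eqref{eq:epsder},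
\[
\omega''_2v=\varepsilon(L(1)v+h_1v+2a_0v)\mathbf 1=\bigl(-\chi(v)+\langle h,v\rangle-2\varepsilon(v_0a)\bigr)\mathbf 1=0 .
\]

\emph{Even eigenvalues.} If all eigenvalues of $h_0$ are even, the grading is by $\mathbb Z_{\ge0}$, and $(V,\omega'')$ is a vertex operator algebra of CFT-type. It is simple, because the ideals of $V$ do not depend on the conformal vector. Since $L''(1)=\omega''_2$ annihilates the weight-$1$ space and the weight-$0$ space is $\mathbb C\mathbf 1$, Li's theorem (Section~\ref{sec:prelim}) gives a nonzero invariant form, which is nondegenerate by simplicity. This completes the proof of Theorem~\ref{thm:struct}. \qed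

\section{The role of $C_2$-cofiniteness}\label{sec:c2}

By Theorem~\ref{thm:struct}(c), $\mathfrak r\subseteq\mathrm{Nil}(\mathfrak g)$ holds for every simple nondegenerate $V$. The other inclusion can fail without $C_2$-cofiniteness, already for $V$ of CFT-type. For such $V$ we have $\mathfrak r=0$, so it is enough to find one in which $V_1$ is not reductive. We take an affine vertex algebra for a solvable Lie algebra with a nondegenerate invariant form.

Let $\mathfrak d$ be the Lie algebra with basis $X,E,P,Q$, with $E$ central and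
\[
[X,P]=P,\qquad[X,Q]=-Q,\qquad[P,Q]=E .
\]
The symmetric form $B$ with $B(X,E)=B(P,Q)=1$ and other values on basis pairs $0$ is invariant and nondegenerate. Let $\widehat V$ be the affine vertex algebra of $(\mathfrak d,B)$: it is generated by $\mathfrak d$, with $[x_m,y_n]=[x,y]_{m+n}+mB(x,y)\delta_{m+n,0}$, and it is induced from the vacuum, so its weight-$0$ space (for the grading with $\mathfrak d$ in weight $1$) is $\mathbb C\mathbf 1$ and its weight-$1$ space is $\mathfrak d$. The Killing form $K$ of $\mathfrak d$ vanishes on all basis pairs except $K(X,X)=2$. So $B'=B+\frac12K$ is nondegenerate, and its Sugawara vector (one half of the sum of $a_{-1}a'$ over $B'$-dual bases) is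
\[
\omega=X_{-1}E-\tfrac12E_{-1}E+\tfrac12(P_{-1}Q+Q_{-1}P).
\]

\emph{$\omega$ is a conformal vector with $L(1)\mathfrak d=0$.} For $x,a,b\in\mathfrak d$,
\begin{gather*}
x_0a_{-1}b=[x,a]_{-1}b+a_{-1}[x,b],\qquad x_2a_{-1}b=B([x,a],b)\mathbf 1,\\
x_1a_{-1}b=[[x,a],b]+B(x,a)b+B(x,b)a .
\end{gather*}
\begin{itemize}
\item $x_0\omega=0$. This is clear for $x=E$. For $x=X$ the terms from $P_{-1}Q$ cancel one another, as do those from $Q_{-1}P$. For $x=P$ we get $-P_{-1}E+\frac12(P_{-1}E+E_{-1}P)=0$, and for $x=Q$ we get $Q_{-1}E-\frac12(E_{-1}Q+Q_{-1}E)=0$.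
\item $x_1\omega=x$. First, $E_1\omega=B(E,X)E=E$. In $P_1\omega$ the term $X_{-1}E$ gives $[[P,X],E]=0$, and each of $P_{-1}Q$, $Q_{-1}P$ gives $P$, so $P_1\omega=P$; in the same way $Q_1\omega=Q$. In $X_1\omega$ the term $X_{-1}E$ gives $X$, the term $-\frac12E_{-1}E$ gives $-E$, and $P_{-1}Q$ and $Q_{-1}P$ give $[P,Q]=E$ and $-[Q,P]=E$. So $X_1\omega=X-E+E=X$.
\item $x_2\omega=0$. For $x=X$ we get $\frac12(B(P,Q)-B(Q,P))=0$. For $x=E,P,Q$ every term vanishes, since $B(E,\cdot)$ is $0$ on $E,P,Q$.
\end{itemize}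
Also $x_n\omega=0$ for $n\ge3$ by weight. Let $D$ be the translation operator of $\widehat V$. The skew-symmetry \eqref{F2}, with $D$ for $L(-1)$, gives $\omega_0x=Dx$, $\omega_1x=x$ and $\omega_nx=0$ for $n\ge2$. Hence by \eqref{F1}, with $L(n)=\omega_{n+1}$, $[L(m),x_n]=-nx_{m+n}$. So $L(-1)=D$ and $L(0)$ is the weight operator, since $\mathfrak d$ generates $\widehat V$; and $L(1)\mathfrak d=0$. Moreover $\omega_1\omega=2\omega$, $\omega_3\omega\in\mathbb C\mathbf 1$, $\omega_n\omega=0$ for $n\ge4$, and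
\[
\omega_2\omega=L(1)\omega=X_0E-\tfrac12E_0E+\tfrac12(P_0Q+Q_0P)=0 .
\]
So the Virasoro relations hold as in Section~\ref{sec:conf}.

\emph{The simple quotient.} Every ideal of $\widehat V$ is stable under $L(0)$, hence graded, and a proper one does not contain $\mathbf 1$. So there is a largest proper ideal, and the quotient $V$ by it is simple of CFT-type. If $x\in\mathfrak d$ lies in this ideal, then so does $y_1x=B(x,y)\mathbf 1$ for all $y\in\mathfrak d$. Hence $B(x,\cdot)=0$ and $x=0$. Thus $V_1=\mathfrak d$. Since $L(1)V_1=0$ and $V_0=\mathbb C\mathbf 1$, Li's theorem gives a nonzero invariant form on $V$, which is nondegenerate by simplicity.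

Here $N=0$, $\mathfrak g=\mathfrak d$, and $\mathfrak r=0$ by Lemma~\ref{lem:R}. But $\mathfrak d$ is solvable, so
\[
\mathrm{Nil}(\mathfrak d)=[\mathfrak d,\mathfrak d]=\langle P,Q,E\rangle\ne0=\mathfrak r .
\]
By \eqref{eq:known}, this $V$ is not $C_2$-cofinite.

\begin{thebibliography}{9}

\bibitem{Conj}
\emph{Vector-Valued Modular Forms And Logarithmic Cft},
\texttt{http://www.icms.org.uk/downloads/Lie/Mason.pdf}.

\bibitem{DL}
Dong and Lepowsky.

\bibitem{FHL}
Frenkel, Huang and Lepowsky, Proposition~5.3.6.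

\bibitem{FLM}
Frenkel, Lepowsky and Meurman, Theorem~1.7.3.

\bibitem{Li}
Li, J. Pure Appl. Algebra \textbf{96} (1994), Theorem~3.1.

\end{thebibliography}

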